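\title{Arc-transitive polytopes without reflection symmetries}

\begin{abstract}
A convex polytope is arc-transitive if its orthogonal symmetry group acts transitively on the ordered pairs of adjacent vertices. We consider the conjecture that the arc-transitive polytopes are exactly the Wythoffian uniform polytopes whose ringed Coxeter--Dynkin diagram has a symmetry group acting transitively on the ringed nodes. We show that the latter polytopes are exactly the edge-transitive polytopes in which some edge is flipped by a reflection symmetry, that the conjecture holds in dimensions $d\le4$, and that it fails in every dimension divisible by $7$, $8$ or $11$. Our counterexample of lowest dimension has $56$ vertices in dimension $7$, and no reflection is a symmetry of it.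
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
Let $P\subset\mathbb R^d$, $d\ge1$, be a full-dimensional convex polytope, and let $\operatorname{Aut}(P)$ be the group of all $g\in O(\mathbb R^d)$ with $gP=P$. An \emph{arc} of $P$ is an ordered pair $(v,w)$ of vertices such that $\operatorname{conv}\{v,w\}$ is an edge, and $P$ is \emph{arc-transitive} if $\operatorname{Aut}(P)$ acts transitively on its arcs. A map \emph{flips} an edge if it exchanges the two ends. Thus $P$ is arc-transitive exactly when it is edge-transitive and every edge is flipped by a symmetry; it is then vertex-transitive as well, since every vertex begins some arc. The condition says that $P$ looks the same from every directed edge, and it demands nothing about faces of higher dimension.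

Reflection groups supply many such polytopes. Let $\Gamma\subseteq O(\mathbb R^d)$ be a finite group generated by reflections, with no nonzero fixed vector. The mirrors of the reflections in $\Gamma$ cut $\mathbb R^d$ into open cones, the \emph{chambers}. Fix a chamber $C$ and let $\rho_1,\dots,\rho_n$ be the reflections in its bounding hyperplanes. The \emph{Coxeter--Dynkin diagram} of $\Gamma$ has a node $i$ for each $\rho_i$, and nodes $i\ne j$ are joined by an edge labeled $m_{ij}$ whenever the order $m_{ij}$ of $\rho_i\rho_j$ is at least $3$. For a point $v\ne0$ in the closure of $C$, the polytope $\operatorname{conv}(\Gamma v)$ is called \emph{Wythoffian}. It is \emph{represented} by the diagram in which a node $i$ is \emph{ringed} if the mirror of $\rho_i$ does not contain $v$, and it is a \emph{Wythoffian uniform} polytope if $v$ has the same distance to the mirrors of all ringed nodes. A \emph{symmetry} of the ringed diagram is a graph automorphism that preserves the labels and maps the set of ringed nodes onto itself. The diagram is \emph{transitive} if its symmetries act transitively on the ringed nodes; this is automatic if only one node is ringed.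

\begin{example}\label{ex:first}
(a) The dihedral group of order $2m$, $m\ge3$, has two nodes joined by an edge labeled $m$. One ring gives the regular $m$-gon. With two rings and $v$ on the bisector of the chamber we get the regular $2m$-gon, and exchanging the two nodes is a symmetry of the diagram.

(b) A polytope can have several representations. The cube with vertices $(\pm1,\pm1,\pm1)$ is the orbit polytope of $(1,1,1)$ under the group of sign changes, whose diagram consists of three isolated ringed nodes and is transitive. It is also the orbit polytope of $(1,1,1)$ under the product of the symmetry group of the square with the sign change of the last coordinate. That diagram consists of an edge labeled $4$ with one ring and an isolated ringed node, and it is not transitive.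

(c) The triangular prism with equal edges is Wythoffian uniform, with the analogous diagram whose edge is labeled $3$. It is not edge-transitive, because some edges lie in a triangle and others do not.
\end{example}

Every edge of $\operatorname{conv}(\Gamma v)$ is a $\Gamma$-image of a segment from $v$ to $\rho_iv$ with $i$ ringed (Lemma~\ref{lem:edges}), and $\rho_i$ flips this segment. So a Wythoffian polytope is arc-transitive as soon as further symmetries identify the edges belonging to different rings, and the symmetries of the diagram are the natural candidates. This leads to the following conjecture, posed in \cite{thesis}. We call two polytopes \emph{similar} if they differ by an orthogonal transformation and a rescaling.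

\medskip\noindent\textbf{Conjecture.} \emph{For a full-dimensional polytope $P\subset\mathbb R^d$ the following are equivalent:}
\begin{itemize}
\item[(i)] \emph{$P$ is arc-transitive;}
\item[(ii)] \emph{$P$ is similar to a Wythoffian uniform polytope represented by a transitive Coxeter--Dynkin diagram.}
\end{itemize}

\subsection*{Results}
The conjecture is false. For a subset $B$ of a finite set $\Omega$ let $\mathbf 1_B\in\mathbb R^\Omega$ be its indicator vector, and let $\mathbf 1=\mathbf 1_\Omega$.

\begin{theorem}\label{thm:P7}
Let $X$ be the set of the $56$ vectors $v_B=\mathbf 1_B-\frac12\mathbf 1\in\mathbb R^8$, where $B$ runs over the $4$-subsets of $\mathbb F_2^3$ that are not affine planes. In the $7$-dimensional space $V=\{x:\sum_i x_i=0\}$ the polytope $P_7=\operatorname{conv}X$ is full-dimensional and arc-transitive, but it is not similar to any Wythoffian polytope. Moreover, $\operatorname{Aut}(P_7)=\{\pm1\}\times\mathrm{AGL}(3,2)$, and this group contains no reflection.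
\end{theorem}

The reason for the failure can be named exactly: (i) provides a symmetry that flips an edge, while (ii) needs a reflection that does so.

\begin{theorem}\label{thm:char}
A full-dimensional polytope $P$ satisfies \emph{(ii)} if and only if $P$ is edge-transitive and some edge of $P$ is flipped by a reflection in $\operatorname{Aut}(P)$. In particular, \emph{(ii)} implies \emph{(i)}.
\end{theorem}

\begin{theorem}\label{thm:more}
The implication \emph{(i)}$\Rightarrow$\emph{(ii)} fails in every dimension divisible by $7$, $8$ or $11$. For every $m\ge3$ there is a full-dimensional arc-transitive polytope in $\mathbb R^{2^m}$ whose symmetry group contains no reflection.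
\end{theorem}

\begin{theorem}\label{thm:low}
Conditions \emph{(i)} and \emph{(ii)} are equivalent for all $d\le4$.
\end{theorem}

We do not settle whether (i) implies (ii) in the remaining dimensions, for example $d=5,6$.

\subsection*{The common thread}
Only one reflection can flip a given edge $\{x,y\}$, namely the reflection $\tau$ in the hyperplane $(x-y)^\perp$. By Theorem~\ref{thm:char}, proved in Section~\ref{sec:char}, the conjecture asks whether in an arc-transitive polytope this particular map is a symmetry. There is a good reason to expect so: the $2$-faces of such a polytope are regular polygons, so $\tau$ maps every $2$-face through the edge onto itself and is a symmetry of the immediate surroundings of the edge. The question is whether this local symmetry extends to the whole polytope. In Sections~\ref{sec:hyper} and~\ref{sec:demi} we prevent the extension: we delete from a Wythoffian polytope a sparse and highly symmetric set of vertices, so that no new edges appear, arc-transitivity survives, and the reflections along the edges are destroyed. In Section~\ref{sec:local} we isolate a rigidity property of vertex figures that forces the extension, and in Section~\ref{sec:four}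 we verify it in dimension four.

\section{Facts about polytopes and reflection groups}\label{sec:facts}

We identify an edge with the set $\{x,y\}$ of its ends and call $x-y$ an \emph{edge vector}. The set of vertices adjacent to $v$ is $N(v)$, or $N_P(v)$ if the polytope must be named. We use the following standard facts about a full-dimensional polytope $P\subset\mathbb R^d$.
\begin{itemize}
\item[(P1)] A nonempty set $M$ of vertices is the vertex set of a face if and only if some linear functional attains its maximum over the vertices exactly on $M$. Consequently, if $\{x,y\}$ is an edge and $x+y=x'+y'$ for vertices $x',y'$, then $x'\in\{x,y\}$.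
\item[(P2)] A finite subset of a sphere is the vertex set of its convex hull.
\item[(P3)] The graph of vertices and edges is connected. Hence the edge vectors span $\mathbb R^d$.
\item[(P4)] For a vertex $v$, the \emph{tangent cone} $v+\operatorname{cone}(N(v)-v)$ contains $P$. Its extreme rays pass through the points of $N(v)$, and its faces are the cones generated by the faces of $P$ containing $v$. Its intersection with a hyperplane that meets every extreme ray in a point other than $v$ is a \emph{vertex figure}: a polytope whose $(j-1)$-faces correspond to the $j$-faces of $P$ containing $v$.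
\end{itemize}
The group $\operatorname{Aut}(P)$ is finite, since it permutes the vertices and these span $\mathbb R^d$. If it is vertex-transitive, all vertices have the same positive norm. For $x\ne y$ with $|x|=|y|$, the reflection in $(x-y)^\perp$ exchanges $x$ and $y$. It is the only reflection that does so, because a reflection moves each point parallel to the normal of its mirror. We call it the \emph{bisector reflection} of $\{x,y\}$.

\begin{lemma}\label{lem:short}
Let $X$ be a finite subset of a sphere centered at $0$ whose points have mutual distances at least $\lambda$. If $x,y\in X$ are distinct and $|x-y|<\sqrt2\,\lambda$, then $\{x,y\}$ is an edge of $\operatorname{conv}X$.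
\end{lemma}

\begin{proof}
Let $R_0$ be the radius, so that $\langle a,b\rangle=R_0^2-\frac12|a-b|^2$ for $a,b\in X$. For $u\in X\setminus\{x,y\}$,
\[
\langle u,x+y\rangle\le 2R_0^2-\lambda^2<2R_0^2-\tfrac12|x-y|^2=\langle x,x+y\rangle=\langle y,x+y\rangle .\qedhere
\]
\end{proof}

Now let $\Gamma$ be a finite reflection group without nonzero fixed vectors, $C$ a chamber, and $\alpha_1,\dots,\alpha_n$ the unit inner normals of its walls, so that $\rho_ix=x-2\langle x,\alpha_i\rangle\alpha_i$. The closure of $C$ is $D=\{x:\langle x,\alpha_i\rangle\ge0\text{ for all }i\}$. The following facts are standard; see \cite[\S1.12]{Humphreys}.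
\begin{itemize}
\item[(R1)] The $\alpha_i$ form a basis of $\mathbb R^d$, and the $\rho_i$ generate $\Gamma$. Walls $i\neq j$ meet at the angle $\pi/m_{ij}$, that is, $\langle\alpha_i,\alpha_j\rangle=-\cos(\pi/m_{ij})$.
\item[(R2)] $\Gamma$ is transitive on the chambers.
\item[(R3)] Every $\Gamma$-orbit meets $D$ in exactly one point.
\item[(R4)] If $v\in D$ and $u\in\Gamma v$, then $v-u$ is a nonnegative combination of the $\alpha_i$.
\item[(R5)] For $v\in D$, the stabilizer $\Gamma_v$ is generated by the $\rho_i$ with $\langle v,\alpha_i\rangle=0$.
\end{itemize}
For $v\in D$ the number $\langle v,\alpha_i\rangle$ is the distance from $v$ to the $i$-th mirror, and $i$ is ringed if and only if it is positive. By (R1), the label-preserving automorphisms $\varphi$ of the diagram correspond to the orthogonal maps $f$ with $fC=C$, via $f\alpha_k=\alpha_{\varphi(k)}$.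

To determine full symmetry groups we need the automorphism groups of two root systems \cite{Bourbaki}.

\begin{lemma}\label{lem:roots}
\emph{(a)} The orthogonal maps of $V=\{x\in\mathbb R^8:\sum_ix_i=0\}$ that permute $A_7=\{e_i-e_j:i\ne j\}$ form the group $\{\pm1\}\times S_8$, where $S_8$ permutes coordinates.
\emph{(b)} For $n\ge5$, the orthogonal maps of $\mathbb R^n$ that permute $D_n=\{\pm e_i\pm e_j:i\ne j\}$ are the signed permutations of the coordinates.
\end{lemma}

\begin{proof}
Let $W$ be the group generated by the reflections in the hyperplanes orthogonal to the given vectors: $W=S_8$ in (a), and in (b) $W$ consists of the $2^{n-1}n!$ signed permutations with an even number of signs. An orthogonal map $g$ permuting the vectors permutes the mirrors of $W$, hence the chambers. By (R2) some $wg$ with $w\in W$ fixes $C$ and so comes from an automorphism of the diagram. The diagram is a path in (a) and a path forked at one end in (b), and it has exactly two automorphisms (here $n\ge5$ is used). So there are at most $2|W|$ maps $g$, and the groups in the statement have order $2|W|$ and permute the vectors.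
\end{proof}

\section{Edges flipped by reflections}\label{sec:char}

\begin{lemma}\label{lem:edges}
Let $P=\operatorname{conv}(\Gamma v)$ with $0\ne v\in D$.
\begin{itemize}
\item[(a)] For each ringed node $i$, the pair $\{v,\rho_iv\}$ is an edge.
\item[(b)] Every edge is the image of $\{v,\rho_iv\}$ under an element of $\Gamma$, for some ringed node $i$.
\item[(c)] In a polytope similar to a Wythoffian polytope, the bisector reflection of every edge is a symmetry.
\end{itemize}
\end{lemma}

\begin{proof}
By (P2) the vertex set is $\Gamma v$. For $u\in\Gamma v$ write $v-u=\sum_jc_j\alpha_j$ with $c_j\ge0$, using (R4).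

(a) By (R1) there is $\omega$ with $\langle\omega,\alpha_i\rangle=0$ and $\langle\omega,\alpha_j\rangle=1$ for $j\ne i$. Then $\langle\omega,v-u\rangle=\sum_{j\ne i}c_j\ge0$, with equality if and only if $u\in v+\mathbb R\alpha_i$. This line meets the sphere through $v$ in the two points $v$ and $\rho_iv$, which are distinct because $i$ is ringed.

(b) Let $E$ be an edge and $\omega$ a functional maximized over $\Gamma v$ exactly on $E$. By (R3) we may replace $E$ and $\omega$ by their images under an element of $\Gamma$ and assume $\omega\in D$. Then $\langle\omega,v-u\rangle=\sum_jc_j\langle\omega,\alpha_j\rangle\ge0$ for all $u\in\Gamma v$, so $v$ is a maximizer and $E=\{v,u'\}$. For $u=u'$ the sum vanishes, so $s=v-u'$ lies in the span of the $\alpha_j$ with $j\in J=\{j:\langle\omega,\alpha_j\rangle=0\}$. If no node of $J$ were ringed, then $s\perp v$, so $|u'|^2=|v|^2+|s|^2$ and $s=0$, which is absurd. So $J$ contains a ringed node $i$. Then $\rho_iv\ne v$ is a maximizer, and $u'=\rho_iv$.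

(c) The edge $\gamma\{v,\rho_iv\}$ is flipped by the reflection $\gamma\rho_i\gamma^{-1}\in\Gamma\subseteq\operatorname{Aut}(P)$, and the property is invariant under similarity.
\end{proof}

Part (c) is the test by which all counterexamples below are shown not to be Wythoffian.

\begin{proof}[Proof of Theorem~\ref{thm:char}]
\emph{Suppose \emph{(ii)} holds}, say $P=\operatorname{conv}(\Gamma v)$ is uniform with transitive diagram. Let $\varphi$ be a symmetry of the ringed diagram and $f$ the orthogonal map with $f\alpha_k=\alpha_{\varphi(k)}$. Then $f\rho_kf^{-1}=\rho_{\varphi(k)}$, so $f$ normalizes $\Gamma$. By uniformity, $\langle v,\alpha_k\rangle$ is one constant on the ringed nodes and $0$ on the others. Therefore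
\[
\langle fv,\alpha_{\varphi(k)}\rangle=\langle v,\alpha_k\rangle=\langle v,\alpha_{\varphi(k)}\rangle\quad\text{for all }k,
\]
and $fv=v$. It follows that $f(\Gamma v)=\Gamma v$, so $f\in\operatorname{Aut}(P)$, and $f\rho_iv=\rho_{\varphi(i)}v$. As the diagram is transitive, all edges $\{v,\rho_iv\}$ with $i$ ringed lie in one orbit of $\operatorname{Aut}(P)$, and by Lemma~\ref{lem:edges}(b) $P$ is edge-transitive. By Lemma~\ref{lem:edges}(c) every edge is flipped by a reflection symmetry. In particular $P$ is arc-transitive.

\emph{Suppose conversely} that $P$ is edge-transitive and that some edge is flipped by a reflection in $\operatorname{Aut}(P)$. We first have to find the reflection group. Conjugating by symmetries, we see that every edge $e$ is flipped by a reflection $\tau_e\in\operatorname{Aut}(P)$, and that the set of all $\tau_e$ is invariant under conjugation. So $\Gamma=\langle\tau_e\rangle$ is a finite normal subgroup of $\operatorname{Aut}(P)$. By (P3) it is vertex-transitive, and a vector fixed by $\Gamma$ is orthogonal to all edge vectors, hence zero. Take a vertex $v$ (it is nonzero) and a chamber $C$ of $\Gamma$ whose closure $D$ contains $v$. Then $P=\operatorname{conv}(\Gamma v)$.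 By Lemma~\ref{lem:edges}(a) the pairs $\{v,\rho_iv\}$ with $i$ ringed are edges. Their lengths $2\langle v,\alpha_i\rangle$ are equal by edge-transitivity, so $P$ is Wythoffian uniform.

It remains to show that the diagram is transitive. Let $i,j$ be ringed and choose $g\in\operatorname{Aut}(P)$ mapping $\{v,\rho_iv\}$ to $\{v,\rho_jv\}$. Replacing $g$ by $\rho_jg$ if necessary, we have $gv=v$ and $g\rho_iv=\rho_jv$. The map $g$ need not preserve $C$, so it need not act on the diagram; we correct it by an element of $\Gamma$ and check that the correction does not change which ring is reached. Since $g$ normalizes $\Gamma$, the set $gC$ is a chamber, and by (R2) there is $\gamma\in\Gamma$ with $\gamma gC=C$. Then $\gamma v=\gamma gv\in D$, so $\gamma v=v$ by (R3). The map $f=\gamma g$ fixes $v$ and $C$. Hence $f\alpha_k=\alpha_{\varphi(k)}$ for a label-preserving automorphism $\varphi$, which preserves the rings because $\langle v,\alpha_{\varphi(k)}\rangle=\langle fv,f\alpha_k\rangle=\langle v,\alpha_k\rangle$. Now $\rho_{\varphi(i)}v=f\rho_iv=\gamma\rho_jv$, so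
\[
2\langle v,\alpha_{\varphi(i)}\rangle\,\alpha_{\varphi(i)}=v-\rho_{\varphi(i)}v=\gamma(v-\rho_jv)=2\langle v,\alpha_j\rangle\,\gamma\alpha_j ,
\]
and $\alpha_{\varphi(i)}=\gamma\alpha_j$ because the two positive coefficients agree. By (R5), $\gamma$ is a product of reflections $\rho_l$ with $l$ unringed, each of which changes a vector by a multiple of $\alpha_l$. Thus $\alpha_{\varphi(i)}-\alpha_j$ lies in the span of the $\alpha_l$ with $l$ unringed. Since $\varphi(i)$ and $j$ are ringed and the $\alpha_k$ are linearly independent, $\varphi(i)=j$.
\end{proof}

\begin{remark}
Neither condition in Theorem~\ref{thm:char} can be dropped. In the prism of Example~\ref{ex:first}(c) every edge is flipped by a reflection symmetry, but the prism is not edge-transitive. A non-square rhombus centered at $0$ is edge-transitive but not vertex-transitive. Neither satisfies (i), hence neither satisfies (ii).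
\end{remark}

\section{Hypersimplices with deleted vertices}\label{sec:hyper}

Let $\Omega$ be a set of $n$ points, $1\le k<n$, and $V=\{x\in\mathbb R^\Omega:\sum_ix_i=0\}$. For a $k$-subset $B$ put $v_B=\mathbf 1_B-\frac kn\mathbf 1\in V$, and write $B-x+y$ for $(B\setminus\{x\})\cup\{y\}$ and $F+x$ for $F\cup\{x\}$. The convex hull of all $v_B$ is the \emph{hypersimplex}. It is the orbit polytope of $v_{\{1,\dots,k\}}$ under the reflection group $S_n$, with wall normals along $e_i-e_{i+1}$ and the single ring $i=k$, so it satisfies (ii). The reflection in $(e_x-e_y)^\perp$ is the transposition $(x\,y)$ of coordinates.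

We delete the vertices $v_Z$ for $Z$ in a family $\mathcal Z$. Deleting vertices can turn a diagonal into an edge, and edges of a second length would ruin edge-transitivity. This does not happen if no two deleted vertices are adjacent. Call $\mathcal Z$ \emph{sparse} if $|Z\cap Z'|\le k-2$ for distinct $Z,Z'\in\mathcal Z$. Let $\mathcal B$ be the family of the $k$-subsets not in $\mathcal Z$, and $P(\mathcal Z)=\operatorname{conv}\{v_B:B\in\mathcal B\}$.

\begin{lemma}\label{lem:sparse}
If $\mathcal Z$ is sparse, the vertices of $P(\mathcal Z)$ are the $v_B$ with $B\in\mathcal B$, and $\{v_B,v_{B'}\}$ is an edge if and only if $|B\setminus B'|=1$.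
\end{lemma}

\begin{proof}
All $v_B$ have the same norm, and $|v_B-v_{B'}|^2=2|B\setminus B'|$. So (P2) gives the vertices, and Lemma~\ref{lem:short} with $\lambda=\sqrt2$ shows that pairs with $|B\setminus B'|=1$ are edges.

Let $|B\setminus B'|=q\ge2$ and fix $x\in B\setminus B'$. For $y\in B'\setminus B$ put $C_y=B-x+y$ and $C'_y=B'-y+x$. Then $v_{C_y}+v_{C'_y}=v_B+v_{B'}$, and $C_y\notin\{B,B'\}$ because $q\ge2$. By (P1) it suffices to find $y$ with $C_y,C'_y\in\mathcal B$. Two different sets $C_y$ share $k-1$ points, so at most one of them lies in $\mathcal Z$, and the same holds for the sets $C'_y$. If $q\ge3$, some $y$ is therefore good. If $q=2$, write $B=I\cup\{x,x_2\}$ and $B'=I\cup\{y_1,y_2\}$. If both $y_1,y_2$ were bad, then after renaming $C_{y_1}=I\cup\{x_2,y_1\}$ and $C'_{y_2}=I\cup\{x,y_1\}$ would be distinct members of $\mathcal Z$ sharing $k-1$ points.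
\end{proof}

So the arcs of $P(\mathcal Z)$ correspond to the triples $(F,x,y)$ with $F$ a $(k-1)$-set and $x\ne y$ points outside $F$ such that $F+x,F+y\notin\mathcal Z$. The arc is $(v_{F+x},v_{F+y})$, its edge vector is $e_x-e_y$, and its bisector reflection is $(x\,y)$.

\begin{example}\label{ex:octa}
For $n=4$, $k=2$ the hypersimplex is an octahedron with opposite vertex pairs $12/34$, $13/24$, $14/23$. Deleting the non-sparse family $\{12,13\}$ leaves a tetrahedron, in which the diagonal from $14$ to $23$ has become an edge. Deleting the sparse family $\mathcal Z=\{12,34\}$ leaves the square $13,14,24,23$, with no new edge. A transposition $(x\,y)$ fails to be a symmetry precisely when some member of $\mathcal Z$ contains one of $x,y$ but not the other; for instance $(1\,3)$ sends the vertex $23$ to the deleted point $12$. But the edges of the square have directions $e_1-e_2$ and $e_3-e_4$ only, and $(1\,2)$ and $(3\,4)$ survive. To destroy the reflections along the edges, $\mathcal Z$ must separate pairs that still occur as edge directions.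
\end{example}

\begin{lemma}\label{lem:twotrans}
Let $\mathcal Z$ be a nonempty sparse family that is invariant under a $2$-transitive group $G$ of permutations of $\Omega$, and suppose that $P(\mathcal Z)$ has an edge. Then the edge vectors of $P(\mathcal Z)$ are all $e_x-e_y$ with $x\ne y$, the polytope is full-dimensional in $V$, and no transposition is a symmetry of it. In particular, it is not similar to a Wythoffian polytope.
\end{lemma}

\begin{proof}
$G$ acts by symmetries and maps one edge vector $e_x-e_y$ to all others; these span $V$. Let $\tau=(x\,y)$. Take any member of $\mathcal Z$, a point in it and a point outside it, and move these two points to $x$ and $y$ by an element of $G$. This gives $Z\in\mathcal Z$ with $x\in Z$, $y\notin Z$. The set $\tau Z=Z-x+y$ shares $k-1$ points with $Z$, so $\tau Z\in\mathcal B$, and $\tau$ maps the vertex $v_{\tau Z}$ to $v_Z$, which is not a vertex. The last claim follows from Lemma~\ref{lem:edges}(c).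
\end{proof}

What remains is to find $\mathcal Z$ with a group large enough for arc-transitivity. In both examples below, as for the square in Example~\ref{ex:octa}, $n=2k$ and every $(k-1)$-set $F$ lies in exactly one member $O$ of $\mathcal Z$. This makes $\mathcal Z$ sparse, and the arcs are the triples $(F,x,y)$ with $x\ne y$ in $\Omega\setminus O$.

\subsection*{The polytope $P_7$}
Let $\Omega=\mathbb F_2^3$ and $k=4$. The group $\mathrm{AGL}(3,2)$ consists of the maps $x\mapsto Ax+b$ with $A\in\mathrm{GL}(3,2)$. These maps $\psi$ satisfy $\psi(a+b+c)=\psi(a)+\psi(b)+\psi(c)$, and the group acts simply transitively on the ordered \emph{affine bases}, the quadruples $(a,b,c,x)$ for which $a+b,a+c,a+x$ is a basis of $\mathbb F_2^3$. For four distinct points these three vectors are distinct and nonzero, so they are dependent if and only if their sum $a+b+c+x$ vanishes. The $4$-sets with sum $0$ are the affine planes; let $\mathcal Z$ be their family. Three distinct points $a,b,c$ lie in exactly one plane, $\{a,b,c,a+b+c\}$, so $|\mathcal Z|=\binom83/4=14$. The family $\mathcal B$ consists of the $70-14=56$ affine bases, and $P(\mathcal Z)=P_7$ is a translate of the base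 polytope of the affine geometry $AG(3,2)$. Each vertex has $4\cdot3=12$ neighbors, so there are $672$ arcs, against $8\cdot7\cdot6\cdot4=1344$ group elements.

\begin{proof}[Proof of Theorem~\ref{thm:P7}]
The group $\mathrm{AGL}(3,2)$ preserves $\mathcal Z$, and it is $2$-transitive because any two points extend to an affine basis. Lemma~\ref{lem:twotrans} shows that $P_7$ is full-dimensional in $V$, that its edge vectors form the set $A_7$, that no transposition is a symmetry, and that $P_7$ is not similar to a Wythoffian polytope.

\emph{Arc-transitivity.} Let $(F,x,y)$ be an arc, $F=\{a,b,c\}$, so that $x\ne y$ lie outside the plane $O=\{a,b,c,a+b+c\}$. The plane $O$ is a coset of the subspace $\{0,a+b,a+c,b+c\}$, and its complement is the other coset $x+\{0,a+b,a+c,b+c\}$. After renaming $a,b,c$ we have $y=x+a+b$. So every arc has the form $(\{a,b,c\},x,x+a+b)$ for an ordered affine basis $(a,b,c,x)$. An affine map taking one ordered basis to another takes the corresponding arc to the corresponding arc.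

\emph{The symmetry group.} A symmetry permutes the edge vectors, so by Lemma~\ref{lem:roots}(a) it has the form $\pm\psi$ with $\psi\in S_8$. We have $-v_B=v_{\Omega\setminus B}$, and $B$ and $\Omega\setminus B$ have the same sum since the sum of all points of $\Omega$ is $0$. So $-1$ is a symmetry, and $\pm\psi$ is a symmetry if and only if $\psi$ preserves $\mathcal Z$. Such a $\psi$ satisfies $\psi(a+b+c)=\psi(a)+\psi(b)+\psi(c)$ for distinct $a,b,c$, and this identity is trivial when two of them coincide. Taking $c=0$ shows that $a\mapsto\psi(a)+\psi(0)$ is additive, so $\psi$ is affine. Hence $\operatorname{Aut}(P_7)=\{\pm1\}\times\mathrm{AGL}(3,2)$.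

\emph{No reflections.} A reflection of $V$ has trace $5$. A permutation $\psi$ with $\operatorname{fix}(\psi)$ fixed points has trace $\operatorname{fix}(\psi)-1$ on $V$. This equals $5$ only for transpositions, which are excluded, and $-\psi$ has trace $1-\operatorname{fix}(\psi)\le1$.
\end{proof}

\subsection*{The polytope $P_{11}$}
We recall from \cite[Ch.~10--11]{ConwaySloane} the Steiner system $S(5,6,12)$: a family $\mathcal Z$ of $6$-subsets, the \emph{hexads}, of a $12$-set $\Omega$ such that every $5$-subset lies in exactly one hexad. The Mathieu group $M_{12}$ preserves the hexads and is \emph{sharply $5$-transitive}: for any two ordered $5$-tuples of distinct points, exactly one element maps the first to the second. In particular, only the identity fixes five points.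

\begin{proposition}\label{prop:P11}
The polytope $P_{11}=P(\mathcal Z)$ is full-dimensional in $V\cong\mathbb R^{11}$ and arc-transitive, and no bisector reflection of an edge is a symmetry of it.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:twotrans} only arc-transitivity is left. Let $F$ be a $5$-set, $O=F+f$ its hexad and $Y=\Omega\setminus O$, a set of six points. As $M_{12}$ is transitive on $5$-sets, it suffices to show that the setwise stabilizer $M_F$ is $2$-transitive on $Y$. By sharp $5$-transitivity $M_F$ induces the full group $S_5$ on $F$ and has order $120$. It preserves $O$, so it fixes $f$ and preserves $Y$. An element $g\in M_F$ of order $5$ cannot fix the six points of $Y$, so it acts on $Y$ as a $5$-cycle with one fixed point $p$. The element of $M_F$ inducing a transposition on $F$ fixes three points of $F$ and $f$. It cannot fix the fifth point $p$, so it moves $p$ into the $5$-cycle. Hence $M_F$ is transitive on $Y$, and the stabilizer of $p$ contains $g$, which is transitive on $Y\setminus\{p\}$.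
\end{proof}

\section{Demicubes with deleted vertices, and products}\label{sec:demi}

To get examples without reflections in infinitely many dimensions we start from another Wythoffian polytope. Let $\Omega=\mathbb F_2^m$ and $n=2^m$. For $S\subseteq\Omega$ let $\varepsilon_S\in\{\pm1\}^\Omega$ be $-1$ exactly on $S$. The $\varepsilon_S$ with $|S|$ even are the vertices of the \emph{demicube}, the orbit polytope of $(1,\dots,1)$ under the signed permutations with an even number of signs. Put $\sigma(S)=\sum_{s\in S}s\in\mathbb F_2^m$, so that $\sigma(S\triangle T)=\sigma(S)+\sigma(T)$. We delete the vertices with $\sigma(S)=0$: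
\[
X_m=\{\varepsilon_S:|S|\text{ even},\ \sigma(S)\ne0\},\qquad \Pi_m=\operatorname{conv}X_m .
\]
The deleted sets form a group under $\triangle$, and this group will act on $\Pi_m$. No two of them differ in only two points, since $\sigma(\{x,y\})=x+y\ne0$ for $x\neq y$; this is the analogue of sparseness. For $m=3$, the points of $X_3$ with $|S|=4$ are the vectors $-2v_S$ with $v_S$ a vertex of $P_7$.

\begin{proposition}\label{prop:Pi}
For $m\ge3$, $\Pi_m$ is a full-dimensional arc-transitive polytope in $\mathbb R^{2^m}$, and $\operatorname{Aut}(\Pi_m)$ contains no reflection.
\end{proposition}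

\begin{proof}
\emph{Edges are the pairs with $|S\triangle T|=2$.} By (P2) the vertex set is $X_m$. We have $|\varepsilon_S-\varepsilon_T|^2=4|S\triangle T|$, and $|S\triangle T|$ is even. Lemma~\ref{lem:short} with $\lambda=\sqrt8$ shows that pairs with $|S\triangle T|=2$ are edges. If $|S\triangle T|\ge4$, fix $x\in S\triangle T$, and among the at least three other points of $S\triangle T$ choose $y$ different from $x+\sigma(S)$ and $x+\sigma(T)$. Then $S'=S\triangle\{x,y\}$ and $T'=T\triangle\{x,y\}$ are even with $\sigma(S'),\sigma(T')\ne0$, and $S'\notin\{S,T\}$. Moreover $\varepsilon_{S'}+\varepsilon_{T'}=\varepsilon_S+\varepsilon_T$, because both sides vanish at $x$ and $y$ and agree elsewhere. By (P1) the pair is not an edge.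

\emph{Arc-transitivity.} Two kinds of maps preserve $X_m$: the sign changes $\varepsilon_S\mapsto\varepsilon_{S\triangle c}$ with $|c|$ even and $\sigma(c)=0$, and the coordinate permutations induced by affine maps $\psi(s)=As+b$ with $A\in\mathrm{GL}(m,2)$, since $\sigma(\psi S)=A\sigma(S)$ for even $S$. An arc is a pair $(S,S\triangle\{x,y\})$ with $u=\sigma(S)\ne0$ and $t=x+y\notin\{0,u\}$, so $u,t$ are linearly independent over $\mathbb F_2$. Let a second arc have data $S',x',y',u',t'$. Choose $A\in\mathrm{GL}(m,2)$ with $Au=u'$ and $At=t'$, and put $b=x'+Ax$. Then $\psi x=x'$ and $\psi y=At+x'=y'$, so $\psi$ maps the first arc to $(S'',S''\triangle\{x',y'\})$ with $\sigma(S'')=u'$. The set $c=S''\triangle S'$ is even with $\sigma(c)=0$, and the sign change by $c$ maps this arc to the second one.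

\emph{Edge vectors.} Let $x\ne y$. Since $n-2\ge6$, there are points
\begin{equation}\label{eq:ab}
a\ne b\ \text{ outside }\{x,y\}\ \text{ with }\ a+b\ne x+y .
\end{equation}
The sets $\{a,b\}$ and $\{x,a\}$ have $\sigma\notin\{0,x+y\}$, so toggling $x$ and $y$ in them gives edges with vectors $\pm2(e_x+e_y)$ and $\pm2(e_x-e_y)$. Thus the set of edge vectors is $2D_n$. It spans $\mathbb R^n$, and by Lemma~\ref{lem:roots}(b) every symmetry is a signed permutation.

\emph{No reflections.} Let $g$ be a signed permutation that is a reflection, and choose $x$ with $ge_x\ne e_x$. The mirror of $g$ is orthogonal to $e_x-ge_x$, which is $2e_x$, $e_x-e_y$ or $e_x+e_y$ for some $y\ne x$. In the first case $g$ changes one sign, hence the parity of $|S|$. In the second case $g$ is the transposition $\tau=(x\,y)$. With $a,b$ as in \eqref{eq:ab}, $Z=\{x,a,b,x+a+b\}$ consists of four distinct points different from $y$, and $\sigma(Z)=0$, $\sigma(\tau Z)=x+y\ne0$; so $g$ maps $\varepsilon_{\tau Z}\in X_m$ to $\varepsilon_Z\notin X_m$. In the third case $g$ maps $\varepsilon_{\{x,y\}}\in X_m$ to $\varepsilon_\emptyset\notin X_m$.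
\end{proof}

The hypothesis $m\ge3$ enters through \eqref{eq:ab} and Lemma~\ref{lem:roots}(b). For $m=2$ the set $X_2$ consists of the six $\varepsilon_S$ with $|S|=2$, the vertices of a regular octahedron in a hyperplane.

\begin{proof}[Proof of Theorem~\ref{thm:more}]
The second statement is Proposition~\ref{prop:Pi}. For the first, let $P$ be one of $P_7,\Pi_3,P_{11}$, of dimension $7$, $8$, $11$, with vertex set $X$. Each is arc-transitive, and no bisector reflection of an edge preserves $X$. Consider the product $P^k$, $k\ge1$. Faces of a product are products of faces, so the vertex set is $X^k$, and an arc consists of a position $i$, an arc of $P$ in position $i$, and a vertex of $P$ in every other position. The group $\operatorname{Aut}(P)\wr S_k$ is transitive on these data: $S_k$ moves $i$, and $\operatorname{Aut}(P)$ is transitive on arcs and on vertices. The bisector reflection of such an edge acts in position $i$ as the bisector reflection of an edge of $P$ and trivially in the other positions, so it does not preserve $X^k$. Thus $P^k$ satisfies (i) and, by Lemma~\ref{lem:edges}(c), not (ii).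
\end{proof}

\section{From a local symmetry to a global one}\label{sec:local}

We turn to Theorem~\ref{thm:low}. By Theorem~\ref{thm:char} we must show that in an arc-transitive polytope of dimension $d\le 4$ a bisector reflection is a symmetry. For $d=1$ we have $P=[-a,a]$, and $-1$ is this reflection. Let $d\ge2$, and scale $P$ so that its edges have length $1$. The first lemma collects the metric consequences; it uses no symmetry beyond equal norms and equal edge lengths. Put
\[
L=\{2\cos\tfrac\pi k:k\ge3\}=\{1,\sqrt2,\tfrac{1+\sqrt5}2,\sqrt3,\dots\}.
\]

\begin{lemma}\label{lem:vf}
Let $P\subset\mathbb R^d$, $d\ge2$, be a full-dimensional polytope all of whose vertices have norm $R_0$ and all of whose edges have length $1$. Let $v$ be a vertex.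
\begin{itemize}
\item[(a)] Every $2$-face is a regular polygon, and it is mapped onto itself by the bisector reflection of each of its edges.
\item[(b)] The distance of two distinct vertices lies in $\{1\}\cup[\sqrt2,\infty)$.
\item[(c)] $N(v)$ lies in the hyperplane $A_v=\{x:\langle x,v\rangle=R_0^2-\frac12\}$, on a sphere with center $o\in\mathbb Rv$ and radius $R<1$, and $Q_v=\operatorname{conv}N(v)$ is a vertex figure of $P$ at $v$.
\item[(d)] The edges $\{u,u'\}$ of $Q_v$ correspond to the $2$-faces $F\ni v$, with $u,v,u'$ consecutive in $F$, and their lengths lie in $L$. The $2$-faces containing $v$ are determined by $v$ and $N(v)$.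
\end{itemize}
\end{lemma}

\begin{proof}
(a) The vertices of a $2$-face $F$ lie on a circle and cut it into at least three arcs with equal chords, so each arc has angle $\theta$ or $2\pi-\theta$ for one $\theta\le\pi$. An arc $2\pi-\theta>\theta$ would leave only $\theta$ for at least two arcs of angle at least $\theta$. So all arcs are equal and $F$ is regular. The bisector reflection of an edge $\{x,y\}$ of $F$ moves points parallel to $x-y$, so it preserves the plane of $F$. It acts there as the reflection in the perpendicular bisector of $xy$, which is a symmetry of $F$.

(b) Let $u\ne v$ be vertices. By (P4), $u-v=\sum_{w\in N(v)}c_w(w-v)$ with $c_w\ge0$. Since $\langle a-v,v\rangle=-\frac12|a-v|^2$ for every vertex $a$, the inner product with $v$ gives $|u-v|^2=\sum c_w$. The triangle inequality gives $|u-v|\le\sum c_w=|u-v|^2$, so $|u-v|\ge1$. By Lemma~\ref{lem:short} with $\lambda=1$, a pair at distance less than $\sqrt2$ is an edge and has length $1$.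

(c) For $w\in N(v)$ we have $\langle w,v\rangle=R_0^2-\frac12$. The hyperplane $A_v$ is orthogonal to $v$, meets $\mathbb Rv$ in a point $o$ of norm $|R_0^2-\frac12|/R_0$, and meets the sphere of radius $R_0$ in a sphere about $o$ with
\[
R^2=R_0^2-\frac{(R_0^2-\frac12)^2}{R_0^2}=1-\frac1{4R_0^2}<1 .
\]
A point $v+\sum c_w(w-v)$ of the tangent cone lies in $A_v$ if and only if $\sum c_w=1$, that is, if and only if it lies in $Q_v$.

(d) The correspondence is (P4). The two neighbors $u,u'$ of $v$ in a regular $k$-gon of side $1$ have distance $2\cos\frac\pi k$. This number determines $k$, and then $u,v,u'$ determine the $k$-gon.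
\end{proof}

For an arc $(v,w)$, the \emph{star} $\operatorname{St}(v,w)$ is the set of neighbors of $w$ in the polytope $Q_v$. By Lemma~\ref{lem:vf}(d) it contains, for each $2$-face $F\supset\{v,w\}$, the neighbor of $v$ in $F$ other than $w$, and nothing else. So the star records exactly the $2$-faces through the edge, which is the part of $P$ that the bisector reflection is known to preserve. To go further we need the star to determine all of $N(v)$.

\begin{definition}
An arc $(v,w)$ is \emph{rigid} if every $h\in O(\mathbb R^d)$ with $hv=v$, $hw=w$ and $h\operatorname{St}(v,w)=\operatorname{St}(v,w)$ satisfies $hN(v)=N(v)$.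
\end{definition}

In an arc-transitive polytope all arcs are rigid if one is. A map $h\in O(\mathbb R^d)$ with $hv=v$ preserves $A_v$ and fixes $o$, so rigidity is a statement about isometries of the $(d-1)$-dimensional Euclidean space $A_v$ with origin $o$.

\begin{proposition}\label{prop:rigid}
Let $P$ be arc-transitive with rigid arcs, $d\ge3$. Then the bisector reflection of every edge is a symmetry, and $P$ satisfies \emph{(ii)}.
\end{proposition}

\begin{proof}
Let $\tau$ be the bisector reflection of an edge $\{v,w\}$, and $P'=\tau P$. We show that $P$ and $P'$ agree near this edge and propagate the agreement along the graph. Call an edge of $P$ \emph{shared} if it is also an edge of $P'$ and the $2$-faces of $P$ and $P'$ containing it are the same. By Lemma~\ref{lem:vf}(a), $\{v,w\}$ is shared.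

Let $\{x,y\}$ be shared; we claim that $N_P(x)=N_{P'}(x)$. As $(x,y)$ is an arc of $P'$, the pair $(\tau x,\tau y)$ is an arc of $P$, and arc-transitivity yields $g\in\operatorname{Aut}(P)$ with $gx=\tau x$ and $gy=\tau y$. The map $h=\tau g$ fixes $x$ and $y$ and satisfies $hP=P'$. Hence $h\operatorname{St}_P(x,y)=\operatorname{St}_{P'}(x,y)=\operatorname{St}_P(x,y)$, the last equality because the edge is shared. Rigidity gives $N_{P'}(x)=hN_P(x)=N_P(x)$.

By Lemma~\ref{lem:vf}(d), applied to both polytopes, $P$ and $P'$ then have the same $2$-faces at $x$, so every edge of $P$ at $x$ is shared. The same holds at the other end $y$. By (P3) all edges of $P$ are shared, so every vertex of $P$ is a vertex of $P'$. The two polytopes have equally many vertices, so $\tau P=P$. Theorem~\ref{thm:char} gives (ii).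
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:low} for $d\le3$]
Theorem~\ref{thm:char} gives (ii)$\Rightarrow$(i), so let $P$ be arc-transitive. The case $d=1$ is done. For $d=2$, Lemma~\ref{lem:vf}(a) applies to the $2$-face $P$ itself, and Theorem~\ref{thm:char} gives (ii). For $d=3$ we show that arcs are rigid. Here $Q_v$ is a polygon inscribed in a circle about $o$, and $\operatorname{St}(v,w)=\{t,t'\}$ consists of the two neighbors of $w$ in this polygon. A map $h$ as in the definition acts on the plane $A_v$ as the identity, in which case there is nothing to show, or as the reflection in the line $ow$. In the latter case it exchanges $t$ and $t'$, since otherwise both would lie on this line, which meets the circle in only one point besides $w$. So the two sides of $Q_v$ at $w$ are equal. The stabilizer of $v$ in $\operatorname{Aut}(P)$ is transitive on $N(v)$, so the two sides at every vertex of $Q_v$ are equal. Hence $Q_v$ is equilateral and inscribed in a circle, so it is regular with center $o$ by the argument for Lemma~\ref{lem:vf}(a), and $hN(v)=N(v)$.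
\end{proof}

This small case shows the pattern for $d=4$: either no nontrivial $h$ exists, or its existence forces $Q_v$ to be symmetric enough to be preserved by $h$.

\begin{remark}
One can see how rigidity fails in $P_7$. Let $(a,b,c,x)$ be an affine basis; the other four points are $z=a+b+c$, $y=a+b+x$, $u=a+c+x$, $u'=b+c+x$. Let $B=abcx$, $B'=abcy$, $\tau=(x\,y)$. The neighbors of $v_B$ in $P_7$ are given by the sixteen $4$-sets $C$ with $|B\setminus C|=1$ except the planes $abcz,\ abxy,\ acxu,\ bcxu'$. The planes next to $B'$ are $abcz,\ abyx,\ acyu',\ bcyu$, so in $\tau P_7$ the exceptions next to $B$ are $abcz,\ abxy,\ acxu',\ bcxu$. The transposition $h=(u\,u')$ fixes $v_B$ and $v_{B'}$ and maps $N_{P_7}(v_B)$ onto the different set $N_{\tau P_7}(v_B)$. It therefore maps the star of the arc in $P_7$ to the star in $\tau P_7$, and the two stars coincide by Lemma~\ref{lem:vf}(a).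
\end{remark}

\section{Dimension four}\label{sec:four}

Let $P\subset\mathbb R^4$ be arc-transitive with edge length $1$. By Proposition~\ref{prop:rigid} and Theorem~\ref{thm:char}, Theorem~\ref{thm:low} is proved once we find one rigid arc. Fix a vertex $v$ and regard $A_v$ as $\mathbb R^3$ with origin $o$. Put $N=N(v)$ and $Q=Q_v$, and let $H\subseteq O(3)$ be the stabilizer of $v$ in $\operatorname{Aut}(P)$. We use only the following data.
\begin{itemize}
\item[(N1)] $N$ lies on the sphere of radius $R<1$ about $o$ and is not contained in a plane; so $|N|\ge4$.
\item[(N2)] The finite group $H$ is transitive on $N$.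
\item[(N3)] Squared distances between distinct points of $N$ lie in $\{1\}\cup[2,\infty)$.
\item[(N4)] Squared edge lengths of $Q$ lie in $L^2=\{1,2,\frac{3+\sqrt5}2,3,\dots\}$.
\end{itemize}
The decisive point is $R<1$: with (N3) it says that the points of $N$ are more than $60^\circ$ apart as seen from $o$, which leaves few configurations. For $w\in N$ let $\operatorname{St}$ be the set of neighbors of $w$ in $Q$. A map $h\in O(3)$ is \emph{admissible} if $hw=w$ and $h\operatorname{St}=\operatorname{St}$. We must show that $hN=N$ for all admissible $h$.

\begin{lemma}\label{lem:platonic}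
If $Q$ is a regular polyhedron, then every admissible map preserves $N$.
\end{lemma}

\begin{proof}
The center of $Q$ is $o$ by (N1). If $w$ has $j$ neighbors, the stabilizer of $w$ in the symmetry group of $Q$ has order $2j$, consists of admissible maps, and contains a rotation of order $j$ about the line $ow$. So $\operatorname{St}$ is a regular $j$-gon centered on this line in a plane orthogonal to it, and there are only $2j$ admissible maps.
\end{proof}

Let $H_0=H\cap SO(3)$, a normal subgroup of index at most $2$, with $|H_0|\ge2$ because $|H|\ge|N|\ge4$. A finite subgroup of $SO(3)$ is cyclic, dihedral, or the rotation group $T$, $O$ or $I$ of the regular tetrahedron, octahedron or icosahedron, and $O$ and $I$ contain a copy of $T$. The group $H$ permutes the rotation axes of $H_0$, preserving their orders. If $H_0$ is cyclic it has one axis, and if it is dihedral of order at least $6$ it has one axis of order at least $3$. If $H_0$ is dihedral of order $4$, it fixes each of its three axes, so $H/H_0$, of order at most $2$, permutes them and fixes one. Hence either $H\supseteq T$, or $H$ preserves a line through $o$.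

\subsection*{Case I: $H\supseteq T$}
We show that $Q$ is regular. Choose coordinates in which $T$ consists of the cyclic permutations of the coordinates combined with an even number of sign changes. The axes of $T$ are the three coordinate axes, of order $2$, and the four lines through $(1,\pm1,\pm1)$, of order $3$. So the $T$-orbits on the sphere are the octahedron $\{\pm Re_i\}$, two tetrahedra that together form the cube $\{\frac R{\sqrt3}(\pm1,\pm1,\pm1)\}$, and orbits of size $12$, on which $T$ acts freely. The set $N$ is a union of orbits.

Suppose first that no orbit in $N$ has size $12$. The point $Re_1$ has squared distance $2R^2(1-\frac1{\sqrt3})<1$ from $\frac R{\sqrt3}(1,1,1)$ and from $\frac R{\sqrt3}(1,1,-1)$, which lie in different tetrahedra. By (N3), $N$ does not contain both the octahedron and a tetrahedron, so $Q$ is an octahedron, a tetrahedron or a cube.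

Suppose now that $N$ contains an orbit of size $12$. Signed permutations of the coordinates normalize $T$, so we may assume that the orbit contains $p=(x,y,z)$ with $x\ge y\ge z\ge0$. The squared distances from $p$ to the three other points $(y,z,x)$, $(x,-y,-z)$, $(y,-z,-x)$ of its orbit are
\[
b=2R^2-2(xy+yz+zx),\qquad a=4(y^2+z^2),\qquad b'=b+4z(x+y).
\]
Since $b\le2R^2<2$, (N3) gives $b=1$. Also $b=(x-y)^2+(y-z)^2+(x-z)^2\le2(x-z)^2$, because $x-y$ and $y-z$ are nonnegative with sum $x-z$. So $x\ge z+\frac1{\sqrt2}$, and $y^2+z^2=R^2-x^2<\frac12$. Hence $a<2$, so $a=1$ and $y^2+z^2=\frac14$, which gives $y\le\frac12$ and $x^2=R^2-\frac14<\frac34$. If $b'\ge2$, then $z(x+y)\ge\frac14$; but $z\le x-\frac1{\sqrt2}<0.16$ and $x+y<1.37$ give $z(x+y)<0.22$. So $b'=1$, whence $z=0$ and $y=\frac12$. Now $b=1$ reads $2x^2-x-\frac12=0$, so $x=\frac{1+\sqrt5}4$. The orbit consists of the cyclic permutations of $(\pm\frac{1+\sqrt5}4,\pm\frac12,0)$, the vertices of a regular icosahedron with edge length $1$.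

No further point fits. A point $q$ of the sphere lies in the cone over some face $p_1p_2p_3$, say $q=\sum\lambda_ip_i$ with $\lambda_i\ge0$, and $R=|q|\le R\sum\lambda_i$. Since $\langle p_i,p_j\rangle=R^2-\frac12$ for $i\ne j$, we get $\langle q,p_1+p_2+p_3\rangle=(3R^2-1)\sum\lambda_i\ge3R^2-1$, where $3R^2-1>0$ as $R^2=x^2+\frac14>\frac12$. So $\langle q,p_i\rangle\ge R^2-\frac13$ and $|q-p_i|^2\le\frac23<1$ for some $i$. By (N3), $N$ is the icosahedron. Lemma~\ref{lem:platonic} finishes Case~I.

\subsection*{Case II: $H$ preserves a line}
Call this line vertical, and let $H^+\subseteq H$ be the subgroup fixing it pointwise; every element of $H$ preserves or negates heights. By (N1) and (N2), $N=N^+\cup N^-$ with $N^\pm$ at heights $\pm c$, $c>0$, on circles of radius $r<1$ about the axis. The elements of $H\setminus H^+$ exchange the two layers, so both have the same number $k\ge2$ of points, and $H^+$ is transitive on each. Neighboring points of a layer at angular gap $\theta$ satisfy $2r\sin\frac\theta2\ge1$, so $\theta>60^\circ$ and $k\le5$. The group $H^+$ acts faithfully on the horizontal plane as a cyclic group, whose orbits are regular polygons, or as a dihedral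 group of order $2j$, whose orbits are regular $j$-gons or have $2j$ points with alternating gaps. As $2j\le5$ in the last case, $k=2$, or $N^+$ is a regular $k$-gon with $3\le k\le5$, or $N^+$ is a non-square rectangle.

Take $w\in N^+$. If $k=2$, then $Q$ is a tetrahedron and $\operatorname{St}=N\setminus\{w\}$, so admissible maps preserve $N$. Let $k\ge3$. Three observations describe the star.
\begin{itemize}
\item[(S1)] The polygon $\operatorname{conv}N^+$ is a face of $Q$, so $\operatorname{St}\cap N^+$ consists of the two neighbors $t_+,t_-$ of $w$ in this polygon. The vectors $w,t_+,t_-$ are non-collinear points of a plane not containing $o$, hence a basis. So an admissible map is determined by the images of $t_+$ and $t_-$.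
\item[(S2)] For a horizontal vector $\xi$ let $M^\pm(\xi)\subseteq N^\pm$ be the sets of maximizers of $\langle\xi,\cdot\rangle$ on the two layers. The vertex sets of the faces of $Q$ meeting both layers are the sets $M^+(\xi)\cup M^-(\xi)$. Indeed, adding to $\xi$ a suitable multiple of the height makes the two maxima equal; conversely, the horizontal part of a functional has the same maximizers on a layer as the functional. In particular $b\in N^-$ lies in $\operatorname{St}$ if and only if $M^+(\xi)=\{w\}$ and $M^-(\xi)=\{b\}$ for some $\xi$.
\item[(S3)] Call two elements of $\operatorname{St}$ \emph{consecutive} if they lie with $w$ in a common $2$-face of $Q$; this arranges $\operatorname{St}$ in a cycle, in which $t_+,t_-$ are consecutive. An admissible map preserves the tangent cone $w+\operatorname{cone}(\operatorname{St}-w)$ of $Q$ and permutes its faces, so by (P4) it acts on $\operatorname{St}$ as an automorphism of this cycle. It also preserves distances from $w$.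
\end{itemize}

\subsection*{Case II.1: regular layers}
Let $N^+$, and hence $N^-$, be a regular $k$-gon with side $s=2r\sin\frac\pi k$. Use polar angles about the axis, with $w$ at $0$, $t_\pm$ at $\pm\frac{2\pi}k$, and $N^-$ at $\delta+\frac{2\pi j}k$. After reflecting the coordinates we may assume $0\le\delta\le\frac\pi k$. A top point and a bottom point with angular offset $\beta\in[0,\pi]$ have squared distance $4c^2+4r^2\sin^2\frac\beta2$, which increases with $\beta$. Put $\ell=|t_+-t_-|=2s\cos\frac\pi k\ge s$. Let $\mu$ be the reflection in the vertical plane through $w$. It exchanges $t_+$ and $t_-$, so by (S1) an admissible map preserving $\{t_+,t_-\}$ is $1$ or $\mu$.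

A horizontal direction $\xi$ is maximized on a layer by the points nearest to it in angle, so a point at angle $\theta$ is the unique maximizer exactly for the directions in $(\theta-\frac\pi k,\theta+\frac\pi k)$. By (S2), $b\in N^-$ lies in $\operatorname{St}$ if and only if its angular offset from $w$ is less than $\frac{2\pi}k$. For $\delta=0$ this is only the point $b$ below $w$. For $\delta>0$ these are the points $b_1$ at $\delta$ and $b_2$ at $\delta-\frac{2\pi}k$. In that case the direction at angle $\frac\pi k$ has $M^+=\{w,t_+\}$ and $M^-=\{b_1\}$, so $t_+,b_1$ are consecutive and the cycle is $(t_+,b_1,b_2,t_-)$; see Figure~\ref{fig:star}.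

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.9]
\draw[gray] (0,0) circle (1);
\draw (0:1)--(90:1)--(180:1)--(270:1)--cycle;
\draw[dashed] (25:1)--(115:1)--(205:1)--(295:1)--cycle;
\draw[very thick] (90:1)--(0:1)--(270:1) (25:1)--(0:1)--(295:1);
\draw[gray] (0:1)--(0,0)--(25:1);
\node at (13:0.42) {$\delta$};
\foreach \a in {0,90,180,270} \fill (\a:1) circle (0.04);
\foreach \a in {25,115,205,295} \draw[fill=white] (\a:1) circle (0.04);
\node at (0:1.14) {$w$}; \node at (90:1.14) {$t_+$}; \node at (270:1.14) {$t_-$};
\node at (25:1.15) {$b_1$}; \node at (295:1.15) {$b_2$};
\end{tikzpicture}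
\caption{The convex hull of two congruent regular $k$-gons in parallel planes, rotated against each other by an angle $\delta$ with $0<\delta<\pi/k$, seen from above ($k=4$). Black points form the upper layer, white points the lower layer. The thick segments are the four edges at the upper vertex $w$; they lead to $t_+,b_1,b_2,t_-$ in this cyclic order.}
\label{fig:star}
\end{figure}

\emph{The prism, $\delta=0$.} Here $\mu N=N$, so let $h$ be admissible and not preserve $\{t_+,t_-\}$. Then $hb\in\{t_+,t_-\}$, so $2c=|w-b|=s$ and $|t_\pm-b|^2=s^2+4c^2=2s^2$. The pair $\{t_+,t_-\}$ is mapped to a pair containing $b$, so $\ell=\sqrt2\,s$ and $k=4$. Then $Q$ is a cube, and Lemma~\ref{lem:platonic} applies.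

\emph{The antiprism, $\delta=\frac\pi k$.} Again $\mu N=N$. The offsets of the pairs $wb_1$, $wb_2$, $t_+b_1$, $t_-b_2$ all equal $\frac\pi k$, so these pairs have a common distance $d$, while $|b_1-b_2|=s$. Let $h$ be admissible and not preserve $\{t_+,t_-\}$. Then $h$ maps one of $t_\pm$ to some $b_i$, so $d=s$. By (S3) the consecutive pair $\{t_-,t_+\}$ goes to one of $\{t_+,b_1\}$, $\{b_1,b_2\}$, $\{b_2,t_-\}$, all at distance $s$. So $\ell=s$ and $k=3$. Then $N^-=-N^+$ and $b_1=-t_-$, so $|w-t_-|=s=|w+t_-|$ gives $w\perp t_-$. By the threefold rotational symmetry the points of $N^+$ are pairwise orthogonal, so $Q$ is a regular octahedron, and Lemma~\ref{lem:platonic} applies.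

\emph{The twisted case, $0<\delta<\frac\pi k$.} We show that only $h=1$ is admissible. Put $d_i=|w-b_i|$. The pairs $wb_1$ and $t_-b_2$ have offset $\delta$, and the pairs $wb_2$ and $t_+b_1$ have the larger offset $\frac{2\pi}k-\delta$. So $d_1<d_2$, $|t_--b_2|=d_1$, $|t_+-b_1|=d_2$, and
\begin{equation}\label{eq:twist}
d_2^2-d_1^2=4r^2\left(\sin^2\left(\tfrac\pi k-\tfrac\delta2\right)-\sin^2\tfrac\delta2\right)<4r^2\sin^2\tfrac\pi k=s^2 .
\end{equation}
Let $h\ne1$ be admissible. By (S1) and (S3) it induces a nontrivial automorphism of the $4$-cycle $(t_+,b_1,b_2,t_-)$ that preserves the distances $s,d_1,d_2,s$ from $w$. If $s\notin\{d_1,d_2\}$, it fixes the consecutive elements $b_1,b_2$ and is trivial, a contradiction. If $s=d_1$, it fixes $b_2$, so it exchanges $b_1,t_-$ and fixes $t_+$; hence $d_2=|t_+-b_1|=|t_+-t_-|=\ell$. For $k=3$ this contradicts $\ell=s=d_1<d_2$, and for $k\ge4$ it contradicts $\ell^2\ge2s^2>d_2^2$, where the last inequality is \eqref{eq:twist}. If $s=d_2$, it fixes $b_1$, so it exchanges $t_+,b_2$ and fixes $t_-$; hence $\ell=|t_--b_2|=d_1<d_2=s\le\ell$, a contradiction.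

\subsection*{Case II.2: rectangular layers}
Let $N^+$ be a rectangle with sides $p>q$. The group $H^+$ is transitive on its four vertices, so it is the full symmetry group of the rectangle, of order $4$. Take the two mirror lines as horizontal axes, so that $N^+=\{(\pm\frac p2,\pm\frac q2,c)\}$. An element of $H\setminus H^+$ normalizes $H^+$ and therefore preserves or exchanges the two axes. So $N^-=\{(\pm\frac p2,\pm\frac q2,-c)\}$ or $N^-=\{(\pm\frac q2,\pm\frac p2,-c)\}$. The sides of the rectangle are edges of $Q$, so $p^2,q^2\in L^2$ by (N4). From $p^2+q^2=4r^2<4$ we get $q^2<2$, so $q=1$, and then $p^2<3$, so $p^2\in\{2,\frac{3+\sqrt5}2\}$.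

In the first position, vertically aligned points have distance $2c\ge1$, so $4>4R^2=p^2+q^2+4c^2\ge2+1+1$, which is impossible. In the second position let $w=(\frac p2,\frac12,c)$ and $b=(\frac12,\frac p2,-c)$. Then
\[
1\le|w-b|^2=\tfrac12(p-1)^2+4c^2,\qquad 4c^2=4R^2-p^2-1<3-p^2 .
\]
Together these give $p^2+2p<5$, so $p<\sqrt6-1<1.45$ and $p=\sqrt2$. Now $|w-b|^2<\frac12(\sqrt2-1)^2+1<2$, so $|w-b|=1$ by (N3) and $4c^2=1-\frac12(3-2\sqrt2)=\sqrt2-\frac12$. In each layer, a vertex is the unique maximizer exactly for the directions $\xi$ in the open quadrant containing its horizontal projection. By (S1) and (S2), $\operatorname{St}=\{t_1,t_2,b\}$ with $t_1=(\frac p2,-\frac12,c)$ and $t_2=(-\frac p2,\frac12,c)$, at distances $1,\sqrt2,1$ from $w$. An admissible $h$ therefore fixes $t_2$. It cannot exchange $t_1$ and $b$, because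
\[
|t_2-t_1|^2=p^2+1=3,\qquad |t_2-b|^2=\tfrac12(p^2+1)+4c^2=1+\sqrt2 .
\]
So $h$ fixes $t_1$ and $t_2$, and $h=1$ by (S1).

In every case all admissible maps preserve $N$, so the arc $(v,w)$ is rigid. This completes the proof of Theorem~\ref{thm:low}. \qed

\begin{thebibliography}{9}

\bibitem{Bourbaki}
Bourbaki, \emph{Lie} VI.

\bibitem{ConwaySloane}
Conway and Sloane, \emph{Sphere Packings, Lattices and Groups}.

\bibitem{Humphreys}
Humphreys, \emph{Reflection Groups and Coxeter Groups}.

\bibitem{thesis}
\emph{Spectral Realizations of Symmetric Graphs, Spectral Polytopes and Edge-Transitivity},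
\texttt{https://martinwintermath.github.io/pdf/phd/thesis.pdf}.

\end{thebibliography}
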